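\title{Almost everywhere convergence of cubic partial sums\\ of multiple Walsh--Fourier series}

\begin{abstract}
We prove that for every $d\ge1$ and $1<p<\infty$ the maximal operator of the cubic partial sums $s_{n,\dots,n}f$ of the $d$-dimensional Walsh--Fourier series is bounded on $L_p[0,1)^d$. Hence $s_{n,\dots,n}f\to f$ almost everywhere for every $f\in L_p[0,1)^d$, in particular for $d\ge2$ and $1<p<2$. The cubic partial sum is split into $d$ operators of Carleson type in one variable whose wave-packet coefficients are operators in the remaining variables. The energy estimates use only $L_2$; the size estimates come from an induction that recovers each of the $d$ operators, on dyadic cubes, from the partial sums in fewer variables and from averaged versions of the other operators.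
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $r=1$ on $[0,\frac12)$ and $r=-1$ on $[\frac12,1)$, extended with period $1$, and let $r_a(x)=r(2^ax)$ for $a\in\mathbb N=\{0,1,2,\dots\}$. For $n=\sum_a n_a2^a$ with binary digits $n_a\in\{0,1\}$ the Walsh function $w_n$ is $\prod_a r_a^{n_a}$. Since $r_a^2=1$, we have $w_nw_l=w_{n\oplus l}$, where $\oplus$ is digitwise addition modulo $2$. In $d$ variables, $w_k(x)=w_{k_1}(x_1)\cdots w_{k_d}(x_d)$ for $k=(k_1,\dots,k_d)\in\mathbb N^d$. For $f\in L_1[0,1)^d$ put $\hat f(k)=\int_{[0,1)^d}fw_k\,dx$ and define the rectangular and the cubic partial sums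
\[
s_{\nu_1,\dots,\nu_d}f=\sum_{k_1<\nu_1}\cdots\sum_{k_d<\nu_d}\hat f(k)\,w_k,\qquad s_nf=s_{n,\dots,n}f\quad(n\in\mathbb N).
\]
In one variable we write $S_n$ for $s_n$, and $S_n^{(j)}$ for $S_n$ acting in $x_j$, so that $s_n=S_n^{(1)}\cdots S_n^{(d)}$.

The following is recorded in \cite{LP}. For $d=1$ and $f\in L_p$, $1<p<\infty$, the partial sums converge to $f$ almost everywhere (Billard, Sj\"olin). For $d\ge2$ almost everywhere convergence over all multi-indices $(\nu_1,\dots,\nu_d)$ is not true (Fefferman), but $s_nf\to f$ almost everywhere for $f\in L_2[0,1)^d$ (M\'oricz). It is stated in \cite{LP} that, in contrast to the trigonometric case, it is unknown whether the last result holds in $L_p$ for $1<p<2$. Thus the question is: \emph{for $d\ge2$ and $1<p<2$, does $s_nf\to f$ almost everywhere for every $f\in L_p[0,1)^d$?} The answer is yes.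

\begin{theorem}\label{thm:main}
Let $d\ge1$ and $1<p<\infty$. There is a constant $C_{p,d}$ such that
\[
\Big\|\sup_{n}|s_nf|\Big\|_p\le C_{p,d}\|f\|_p\qquad\text{for all } f\in L_p[0,1)^d .
\]
Consequently $s_{n,\dots,n}f\to f$ almost everywhere for every $f\in L_p[0,1)^d$.
\end{theorem}

\begin{corollary}\label{cor:rect}
Let $m\in\mathbb N^d$ be fixed, $1<p<\infty$ and $f\in L_p[0,1)^d$. Then $s_{2^{m_1}n,\dots,2^{m_d}n}f\to f$ almost everywhere as $n\to\infty$.
\end{corollary}

The proof does not use the theorems of Billard--Sj\"olin or M\'oricz; the case $d=1$ is the first step of an induction on the dimension.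

The simplest cases suggest the positive answer. The function $s_{2^a}f$ is the average of $f$ over the dyadic cube of side $2^{-a}$ containing the point, so along $n=2^a$ we have martingale convergence. For a product $f_1(x_1)\cdots f_d(x_d)$ the sum $s_nf$ is the product of the $S_nf_j$, and the one-dimensional theorem applies. The maximal inequality cannot include $p=1$: for $f(x)=2^N1_{[0,2^{-N})}(x_1)$ we have $\|f\|_1=1$ and $s_{2^a}f=2^a$ for $x_1\in[2^{-a-1},2^{-a})$, $a<N$, so the maximal function has integral at least $N/2$.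

In $L_2$ the problem reduces to one variable. Let $d=2$ and let $\Pi$ be the orthogonal projection onto the span of the $w_k$ with $k_2<k_1$. The condition $\max(k_1,k_2)<n$ reads $k_1<n$ if $k_2<k_1$, and $k_2<n$ otherwise. Hence
\[
s_nf=S_n^{(1)}\Pi f+S_n^{(2)}(f-\Pi f),
\]
and the maximal inequality for $d=1$, $p=2$, applied in one variable with the other one fixed, gives the maximal inequality for $d=2$, $p=2$. The same lines would work in $L_p$ if $\Pi$ were bounded on $L_p$. It is not.

\begin{example}\label{ex:proj}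
Let $1<p<2$ and $N\ge1$. Let $D$ be the set of $(x_1,x_2)$ with $r_b(x_1)=r_b(x_2)$ for all $b<N$, and for $a<N$ let $D_a$ be the set where $r_b(x_1)=r_b(x_2)$ for $b<N$, $b\ne a$, and $r_a(x_1)\neq r_a(x_2)$. These sets are pairwise disjoint, and each of their sections at fixed $x_2$ has measure $2^{-N}$. Expanding the product,
\[
1_D=\prod_{b<N}\frac{1+r_b(x_1)r_b(x_2)}2=2^{-N}\sum_{l<2^N}w_l(x_1)w_l(x_2).
\]
The terms with $l_a=1$ arise from replacing the factor $b=a$ by $\frac12r_a(x_1)r_a(x_2)$, so they sum to $\frac12(1_D-1_{D_a})$. Let $f=1_D\sum_{a<N}r_a(x_2)$. Its terms are $2^{-N}w_l(x_1)w_{l\oplus2^a}(x_2)$, and $l\oplus2^a<l$ exactly when $l_a=1$. Therefore $\Pi f=\frac12\sum_ar_a(x_2)(1_D-1_{D_a})$ and $f-2\Pi f=\sum_ar_a(x_2)1_{D_a}$. Now $\|f-2\Pi f\|_p^p=N2^{-N}$, while $\|f\|_p^p=2^{-N}\|\sum_ar_a\|_p^p\le2^{-N}\|\sum_ar_a\|_2^p=2^{-N}N^{p/2}$. The ratio of the norms is at least $N^{1/p-1/2}$, so $\Pi$ is unbounded on $L_p$.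
\end{example}

So projections such as $\Pi$ may be used only inside $L_2$ estimates, and the $L_p$ information has to enter elsewhere. An argument of Carleson type has room for such a division of labor, because it uses the function in two separate ways: through an orthogonality (energy) estimate, which is an $L_2$ statement, and through a local square function (size) estimate, which sees $L_p$. Section~\ref{sec:prelim} collects the tools. Section~\ref{sec:decomp} splits $s_n$ into $d$ pieces adapted to the dyadic structure and relates them to projections like $\Pi$. Section~\ref{sec:two} shows the mechanism for $d=2$. Section~\ref{sec:tiles} develops the tile estimates for coefficients that are functions of extra variables, Sections~\ref{sec:avg} and~\ref{sec:step} contain the induction, and Section~\ref{sec:end} passes from the finite model to the theorem and the corollary.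

\section{The finite model and standard tools}\label{sec:prelim}

\subsection{The finite model}
Fix $N\ge1$. A \emph{step function} is a function that is constant on the dyadic cubes of side $2^{-N}$. Up to Section~\ref{sec:end}, all functions, including integer-valued and set-valued ones, are step functions, all sets are unions of dyadic cubes of side $2^{-N}$, all dyadic cubes have side at least $2^{-N}$, and the integers $n,\xi$ lie in $\{0,\dots,2^N-1\}$. Every choice that depends on a point is made the same on each cube of side $2^{-N}$. All suprema are then maxima over finite sets, and nonempty sets have positive measure. Constants $C$ depend only on $d$ and on the exponents, never on $N$. We write $[d]=\{1,\dots,d\}$, $x_A=(x_j)_{j\in A}$, $|\cdot|$ for Lebesgue measure, $\ell(Q)$ for the side of a cube, $\langle g\rangle_Q$ for the average over $Q$, and $\|g\|_{p,\infty}=\sup_{\alpha>0}\alpha|\{|g|>\alpha\}|^{1/p}$. Our goal is the following finite form of Theorem~\ref{thm:main}.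

\begin{proposition}\label{prop:finite}
For $d\ge0$ and $1<p<\infty$ there is $C_{p,d}$, independent of $N$, such that $\|\max_{n<2^N}|s_nf|\|_p\le C_{p,d}\|f\|_p$ for all step functions $f$ on $[0,1)^d$.
\end{proposition}

For $d=0$ the operator $s_n$ is an empty product, that is, the identity, and there is nothing to prove.

\subsection{Frequency intervals}
The $w_k$ with $k<2^a$ are $2^a$ orthonormal functions that are constant on the dyadic intervals of length $2^{-a}$, so they span all such functions. For $A\subset[0,2^N)$ let $\pi_A$ be the orthogonal projection onto the span of the $w_k$, $k\in A$. Then $\mathbb E_a=\pi_{[0,2^a)}$ is averaging over dyadic intervals of length $2^{-a}$, $\Delta_a=\mathbb E_{a+1}-\mathbb E_a=\pi_{[2^a,2^{a+1})}$, and $S_n=\pi_{[0,n)}$. A superscript $(j)$ means that an operator acts in $x_j$, and $\pi_A^{(K)}=\prod_{j\in K}\pi_A^{(j)}$; in particular $\mathbb E_a^{(K)}$ is averaging over dyadic cubes of side $2^{-a}$ in the variables $x_K$.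

The letter $\omega$ always denotes a dyadic interval $\omega\subset[0,2^N)$ of length $2^{a+1}$, $0\le a\le N-1$. We call $a=a(\omega)$ its \emph{scale}, $\omega^-$ and $\omega^+$ its left and right halves, $c(\omega)=\min\omega$ and $m(\omega)=\min\omega^+$, so $\omega^-=[c(\omega),m(\omega))$. Let $\omega_a(\xi)$ be the interval of scale $a$ containing $\xi$. It consists of the integers that agree with $\xi$ in all digits above $a$, and $\xi\in\omega_a^+(\xi)$ if and only if $\xi_a=1$.

An operator in one variable is \emph{local at scale $a$} if it commutes with multiplication by $1_I$ for every dyadic interval $I$ of length $2^{-a}$. Multiplications, and $\mathbb E_b$ and $\Delta_b$ with $b\ge a$, are local at scale $a$.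

\begin{lemma}\label{lem:walsh}
Let $\omega$ have scale $a$ and $c=c(\omega)$.
\begin{itemize}
\item[(a)] $\pi_{\omega^-}h=w_c\mathbb E_a(w_ch)=\sum_{|I|=2^{-a}}\langle h,\varphi_I\rangle\varphi_I$ with $\varphi_I=|I|^{-1/2}1_Iw_c$. In particular $\pi_{\omega^-}$ is local at scale $a$, and $\pi_{\omega^-}\varphi_I=\varphi_I$.
\item[(b)] If $n\in\omega^+$, then $k\in\omega^-$ if and only if $k\oplus n\in[2^a,2^{a+1})$. Hence $\pi_{\omega^-}h=w_n\Delta_a(w_nh)$.
\item[(c)] $S_nh=\sum_{\omega:\,n\in\omega^+}\pi_{\omega^-}h=w_n\sum_an_a\Delta_a(w_nh)$.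
\end{itemize}
\end{lemma}

\begin{proof}
Multiplication by $w_l$ permutes the frequencies by $k\mapsto k\oplus l$. (a) The digits $c_b$, $b\le a$, vanish, so $k\in\omega^-$ if and only if $k\oplus c<2^a$. The second formula is the averaging formula for $\mathbb E_a$. (b) Both conditions say that $k$ and $n$ agree above digit $a$ and differ at digit $a$. (c) $k<n$ if and only if at the highest digit $a$ where $k$ and $n$ differ we have $n_a=1$ and $k_a=0$, that is, $n\in\omega^+_a(n)$ and $k\in\omega^-_a(n)$. This $a$ is unique.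
\end{proof}

\subsection{Martingale inequalities}
Let $\mathcal E_0,\dots,\mathcal E_N$ be the conditional expectations along an increasing filtration on a probability space, $d_au=\mathcal E_{a+1}u-\mathcal E_au$, and $1<q<\infty$. We use Doob's inequalities
\[
\big\|\max_a|\mathcal E_au|\big\|_q\le C_q\|u\|_q,\qquad \lambda\,\big|\{\max_a|\mathcal E_au|>\lambda\}\big|\le\|u\|_1,
\]
and Burkholder's inequalities
\[
C_q^{-1}\|\mathcal E_Nu-\mathcal E_0u\|_q\le\Big\|\Big(\sum_a|d_au|^2\Big)^{1/2}\Big\|_q\le C_q\|u\|_q,\qquad \Big\|\sum_a\epsilon_ad_au\Big\|_q\le C_q\|u\|_q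
\]
for $\epsilon_a\in\{0,1\}$. The filtrations are always those of dyadic intervals or dyadic cubes in some of the variables; the other variables are fixed, and afterward the $q$th powers are integrated in them. By Lemma~\ref{lem:walsh}(c), $S_n$ is a martingale transform conjugated by $w_n$, so $\|S_n\|_{q\to q}\le C_q$. For $B\subset[d]$ let $\mathcal M^Bg=\max_a\mathbb E_a^{(B)}|g|$ be the dyadic maximal operator over cubes in $x_B$; $\mathcal M^\emptyset g=|g|$.

\begin{lemma}[Stein's inequality]\label{lem:stein}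
For $1<q<\infty$ and arbitrary functions $u_a$,
\[
\Big\|\Big(\sum_a|\mathcal E_au_a|^2\Big)^{1/2}\Big\|_q\le C_q\Big\|\Big(\sum_a|u_a|^2\Big)^{1/2}\Big\|_q .
\]
\end{lemma}

\begin{proof}
For $q=2$ each $\mathcal E_a$ is a contraction. For $q>2$ take $g\ge0$ with $\|g\|_{(q/2)'}\le1$. Then
\[
\int\sum_a|\mathcal E_au_a|^2g\le\int\sum_a\mathcal E_a(|u_a|^2)g=\int\sum_a|u_a|^2\mathcal E_ag\le\int\Big(\sum_a|u_a|^2\Big)\max_a\mathcal E_ag ,
\]
and H\"older's and Doob's inequalities bound this by $C\|\sum_a|u_a|^2\|_{q/2}$. For $q<2$ the map $(u_a)\mapsto(\mathcal E_au_a)$ is self-adjoint and bounded on $L_{q'}(\ell_2)$, hence bounded on the dual space $L_q(\ell_2)$.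
\end{proof}

\subsection{Elementary sums}
With $\log^+X=\max(0,\log X)$ (natural logarithm), for $X\ge0$, $Y>0$ and $c>0$:
\begin{gather}
\sum_{v\ge0}\min(2^{-v}X,Y)\le C\,Y\big(1+\log^+(X/Y)\big),\label{eq:elem}\\
\sum_{j\ge0}2^{-j}\big(1+\log^+(4^jX)\big)\le C\,(1+\log^+X),\label{eq:elem2}\\
e\mapsto e\big(1+\log^+(c/e)\big)\text{ is nondecreasing on }(0,\infty).\label{eq:mono}
\end{gather}
In \eqref{eq:elem}, the sum is at most $2X\le2Y$ if $X\le Y$; otherwise the terms with $v<v_0=\lceil\log_2(X/Y)\rceil$ give at most $v_0Y$ and the others at most $2^{1-v_0}X\le2Y$. For \eqref{eq:elem2} use $\log^+(4^jX)\le2j+\log^+X$. In \eqref{eq:mono} the derivative is $\log(c/e)$ for $e<c$ and $1$ for $e>c$.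

\subsection{Restricted weak type}
A map $\mathcal A$ from functions to nonnegative functions is \emph{$\mathrm{RW}(p)$} if there is $C=C(p,d)$ with $|\{\mathcal Af>\alpha\}|\le C\alpha^{-p}|F|$ for all $\alpha>0$, all sets $F$ and all $|f|\le1_F$. A map bounded on $L_p$ is $\mathrm{RW}(p)$ by Chebyshev's inequality, and a sum of boundedly many $\mathrm{RW}(p)$ maps is $\mathrm{RW}(p)$.

\begin{lemma}\label{lem:strong}
Let $\mathcal A(f+g)\le\mathcal Af+\mathcal Ag$ and $\mathcal A(\lambda f)=\lambda\mathcal Af$ for $\lambda\ge0$. If $\mathcal A$ is $\mathrm{RW}(p)$ for all $p\in(1,\infty)$, then $\|\mathcal Af\|_p\le C\|f\|_p$ for all $p\in(1,\infty)$.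
\end{lemma}

\begin{proof}
Choose $\eta\in(0,1)$, $p_1\in(1,p)$ and $p_2\in(p,\infty)$ with $(1+\eta)p_1<p<(1-\eta)p_2$. Let $F_j=\{2^j\le|f|<2^{j+1}\}$ and $f_j=f1_{F_j}$, $j\in\mathbb Z$; finitely many $f_j$ are nonzero. Homogeneity gives $|\{\mathcal Af_j>\gamma\}|\le C(2^j/\gamma)^{p_\nu}|F_j|$ for $\nu=1,2$. Let $c_\eta\sum_{j\in\mathbb Z}2^{-\eta|j|}=1$. If $\mathcal Af>2^m$, then $\mathcal Af_j>c_\eta2^{-\eta|j-m|}2^m$ for some $j$. Using $p_1$ for $j\ge m$ and $p_2$ for $j<m$,
\[
|\{\mathcal Af>2^m\}|\le C\sum_{j\ge m}2^{(1+\eta)(j-m)p_1}|F_j|+C\sum_{j<m}2^{-(1-\eta)(m-j)p_2}|F_j| .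
\]
Multiply by $2^{mp}$ and sum over $m\in\mathbb Z$:
\[
\|\mathcal Af\|_p^p\le C\sum_j2^{jp}|F_j|\Big(\sum_{l\ge0}2^{-l(p-(1+\eta)p_1)}+\sum_{l>0}2^{-l((1-\eta)p_2-p)}\Big)\le C\|f\|_p^p.\qedhere
\]
\end{proof}

\section{Splitting the cube of frequencies}\label{sec:decomp}

By Lemma~\ref{lem:walsh}(c) in each variable, $s_n$ is the sum of the \emph{blocks}
\[
\pi_n^{\mathbf a}=\prod_{j\in[d]}\pi^{(j)}_{\omega^-_{a_j}(n)},\qquad \mathbf a=(a_1,\dots,a_d),\quad n_{a_1}=\dots=n_{a_d}=1 .
\]
Small scales correspond to large frequencies: $\omega^-_a(n)$ lies to the right of $\omega^-_b(n)$ when $a<b$. The dyadic substitute for ``$k_i$ is the largest coordinate'' is therefore ``$a_i$ is the smallest scale''. The \emph{leader} of $\mathbf a$ is the smallest index $i$ at which $a_i$ is minimal; thus $i$ is the leader if and only if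
\begin{equation}\label{eq:leader}
a_j>a_i\ \text{ for } j<i,\qquad a_j\ge a_i\ \text{ for } j>i .
\end{equation}
For $i\in[d]$ put
\[
U^i_\omega=\pi^{(i)}_{\omega^-}\prod_{j<i}S^{(j)}_{c(\omega)}\prod_{j>i}S^{(j)}_{m(\omega)},\qquad V^i_n=\sum_{\omega:\,n\in\omega^+}U^i_\omega,\qquad V^{i*}f=\max_n|V^i_nf| .
\]

\begin{lemma}\label{lem:leader}
If $n_a=1$, then $U^i_{\omega_a(n)}$ is the sum of the blocks $\pi_n^{\mathbf a}$ with leader $i$ and $a_i=a$. Hence $V^i_n$ is the sum of the blocks with leader $i$, and $s_n=\sum_{i=1}^dV^i_n$.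
\end{lemma}

\begin{proof}
Let $\omega=\omega_a(n)$. The number $c(\omega)$ arises from $n$ by setting the digits $b\le a$ to zero, and $m(\omega)$ by setting the digits $b<a$ to zero. For $b\ge a$ the three intervals $\omega_b(c(\omega))$, $\omega_b(m(\omega))$, $\omega_b(n)$ coincide. Lemma~\ref{lem:walsh}(c) gives
\[
S_{c(\omega)}=\sum_{b>a,\ n_b=1}\pi_{\omega_b^-(n)},\qquad S_{m(\omega)}=\sum_{b\ge a,\ n_b=1}\pi_{\omega_b^-(n)} .
\]
Multiply out the definition of $U^i_\omega$ and compare with \eqref{eq:leader}.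
\end{proof}

The point of this grouping is that $U^i_\omega$ depends on $n$ only through $\omega$. So $V^i_n$ has the same shape as $S^{(i)}_n=\sum_{n\in\omega^+}\pi^{(i)}_{\omega^-}$, except that the function on which $\pi^{(i)}_{\omega^-}$ acts changes with $\omega$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.32]
\fill[gray!30] (0,0) rectangle (8,8);
\fill[gray!30] (8,0) rectangle (12,12);
\fill[gray!30] (12,0) rectangle (14,14);
\draw (0,0) rectangle (8,8);
\draw (8,0) rectangle (12,12);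
\draw (12,0) rectangle (14,14);
\draw (0,8) rectangle (8,12);
\draw (0,12) rectangle (12,14);
\draw[dashed] (0,0) -- (14,14);
\draw[->] (0,0) -- (15.5,0) node[right] {$k_1$};
\draw[->] (0,0) -- (0,15.5) node[above] {$k_2$};
\foreach \x in {0,8,12,14} {\node[below] at (\x,0) {\small $\x$}; \node[left] at (0,\x) {\small $\x$};}
\end{tikzpicture}
\caption{The square $[0,n)^2$ of frequencies for $n=14$. The intervals $\omega^-$ with $n\in\omega^+$ are $[0,8)$, $[8,12)$, $[12,14)$. The shaded rectangles $\omega^-\times[0,m(\omega))$ are the pieces $U^1_\omega$ of $V^1_n$, the white rectangles $[0,c(\omega))\times\omega^-$ are the pieces $U^2_\omega$ of $V^2_n$. The shaded region differs from the triangle below the dashed diagonal only inside the squares $\omega^-\times\omega^-$.}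
\label{fig:stair}
\end{figure}

For orthogonality we want the function under $\pi_{\omega^-}$ to be independent of $\omega$. Figure~\ref{fig:stair} shows how: the staircase differs from the diagonal only inside the squares $\omega^-\times\omega^-$. Fix $i$. For $K\subset[d]\setminus\{i\}$ let $g_K$ be the orthogonal projection of $f$ onto the span of the $w_k$ with $k_j\ge k_i$ for $j\in K$, $j>i$, and $k_j<k_i$ for all other $j\ne i$. Then $\|g_K\|_2\le\|f\|_2$; by Example~\ref{ex:proj} no such bound is available in $L_p$, $p<2$. Put $\epsilon_K=(-1)^{|\{j\in K:\,j<i\}|}$.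

\begin{lemma}\label{lem:cone}
$\displaystyle U^i_\omega f=\sum_{K\subset[d]\setminus\{i\}}\epsilon_K\,\pi^{(K\cup\{i\})}_{\omega^-}g_K$ for every $\omega$.
\end{lemma}

\begin{proof}
Let $c=c(\omega)$, $m=m(\omega)$ and $c\le k_i<m$. Then
\[
1[k_j<c]=1[k_j<k_i]-1[k_j\in\omega^-]\,1[k_j<k_i],\qquad 1[k_j<m]=1[k_j<k_i]+1[k_j\in\omega^-]\,1[k_j\ge k_i],
\]
because $[0,k_i)=[0,c)\cup[c,k_i)$ and $[0,m)=[0,k_i)\cup[k_i,m)$. The multiplier of $U^i_\omega$ is $1[k_i\in\omega^-]$ times the product of the first expression over $j<i$ and of the second over $j>i$. Multiply out, and let $K$ be the set of $j$ for which the second term is chosen.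
\end{proof}

\section{The mechanism in two variables}\label{sec:two}

We recall the shape of an argument of Carleson type in one variable. Choose $n(t)$ maximizing $|S_nh(t)|$. By Lemma~\ref{lem:walsh}, $S_{n(t)}h(t)$ is the sum of $\langle h,\varphi\rangle\varphi(t)$ over the pairs $(I,\omega)$, $|I||\omega|=2$, with $t\in I$ and $n(t)\in\omega^+$. The pairs are sorted into trees, families whose intervals $\omega$ share a frequency $\xi$ and whose intervals $I$ lie in a top interval. A tree contributes to the integral over a set $E$ at most the product of three numbers: the length of the top, the \emph{density} (the proportion of points of $E$ whose $n(t)$ falls into the relevant $\omega$), and the \emph{size} (the normalized $L_q$ norm of the square function of the terms with $\xi\in\omega^+$). The tops are counted in two ways, by $|E|$ and by Bessel's inequality (\emph{energy}).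

Let $d=2$, so that
\[
V^1_n=\sum_{n\in\omega^+}\pi^{(1)}_{\omega^-}S^{(2)}_{m(\omega)},\qquad V^2_n=\sum_{n\in\omega^+}S^{(1)}_{c(\omega)}\pi^{(2)}_{\omega^-},
\]
and suppose the theorem is known for $d=1$. We want to bound $V^{2*}$ by running the argument in $x_2$ with $x_1$ frozen.

\emph{Size for $V^2$.} Let $J$ be a dyadic interval of length $2^{-b}$ in $x_2$. A tree with top $J$ and frequency $\xi$ involves only scales $a\ge b$, so we may take $\xi\in2^b\mathbb N$. The terms $U^2_{\omega_a(\xi)}f$ of $V^2_\xi f$ have their $x_2$-frequencies in the disjoint sets $\omega_a^-(\xi)$, so by Lemma~\ref{lem:walsh}(b)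
\[
w_\xi(x_2)\,U^2_{\omega_a(\xi)}f=\Delta^{(2)}_a\big(w_\xi(x_2)V^2_\xi f\big).
\]
By Burkholder's inequality and locality, the size is at most $C\langle|V^2_\xi f(x_1,\cdot)|^q\rangle_J^{1/q}$. Now write $V^2_\xi=s_\xi-V^1_\xi$. In $s_\xi f=S^{(2)}_\xi S^{(1)}_\xi f$ the factor $S^{(2)}_\xi$ is local at scale $b$ and bounded on $L_q(J)$, and what remains is dominated by $\max_n|S^{(1)}_nf|$, which is the case $d=1$. The term $V^1_\xi f$ seems to make the argument circular. But we do not need $V^{1*}$. We need only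
\[
\mathcal Af(x)=\max\big\{\langle|V^1_nf(x_1,\cdot)|^q\rangle_J^{1/q}:\ J\ni x_2,\ |J|=2^{-b},\ n\in2^b\mathbb N\big\},
\]
in which $n$ is the same for all points of $J$ and has no digits below $b$.

\emph{Size for $\mathcal A$.} Linearize $\mathcal A$ by a function $n(x)$ that is constant in $x_2$ on the chosen intervals $J$. If $n(x)\in\omega^+$, then $a(\omega)\ge b$, so $n(x_1,\cdot)$ is constant on the dyadic interval of length $2^{-a(\omega)}$ around $x_2$. At its own scale a term of $V^1_{n(x)}$ is switched on or off for a whole interval in $x_2$, and therefore only averages in $x_2$ of the coefficients matter. So we may run the argument in $x_1$ with squares $Q$ in place of intervals, and the size becomes an $L_q$ average over $Q$ in both variables. Now nothing is frozen, and $U^1$ can be cut out of $s_\xi$ itself. Let $W=w_\xi(x_1)w_\xi(x_2)$. After multiplication by $W$ the block $\pi_\xi^{(a_1,a_2)}$ becomes $\Delta^{(1)}_{a_1}\Delta^{(2)}_{a_2}$, and $U^1_{\omega_a(\xi)}$ is the sum of the blocks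 with $a_1=a\le a_2$. Hence
\[
W\,U^1_{\omega_a(\xi)}f=\Delta^{(1)}_a\big(1-\mathbb E^{(2)}_a\big)(Ws_\xi f).
\]
Stein's inequality in $x_2$, Burkholder's in $x_1$, and the boundedness of $S^{(1)}_\xi S^{(2)}_\xi$ on $L_q(Q)$ for $\xi\in\ell(Q)^{-1}\mathbb N$ bound the size by $C\langle|f|^q\rangle_Q^{1/q}$. The circle is broken.

\emph{Energy.} With $\Pi$ and $\Pi'$ the projections onto $\{k_2<k_1\}$ and $\{k_1<k_2\}$, Lemma~\ref{lem:cone} reads
\[
U^1_\omega f=\pi^{(1)}_{\omega^-}\Pi f+\pi^{(1)}_{\omega^-}\pi^{(2)}_{\omega^-}(f-\Pi f),\qquad U^2_\omega f=\pi^{(2)}_{\omega^-}\Pi'f-\pi^{(1)}_{\omega^-}\pi^{(2)}_{\omega^-}\Pi'f .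
\]
For $\mathcal A$ both terms obey Bessel's inequality on squares, since $\pi^{(2)}_{\omega^-}$ is local at the scale of $\omega$ and only decreases $L_2$ norms there. For $V^2$ the first term obeys it for each frozen $x_1$, but in the second the function $\pi^{(1)}_{\omega^-}\Pi'f(x_1,\cdot)$ changes with $\omega$, and the families of pairs depend on $x_1$. This term obeys Bessel's inequality only if $x_1$ is unfrozen and two-variable packets on squares are used. So the size bound is known for $U^2_\omega f$ with $x_1$ frozen, and the energy bound for its two components in two different geometries. They are reconciled level by level. Where the size is about $2^k$, a pair is called high if one of its components lies under a tree of $L_2$ size above $2^k$; such trees are few, and the size bound is applied to the whole coefficient. For the remaining low pairs every component has $L_2$ size at most $2^k$ and is estimated in its own geometry.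

In general there are three kinds of variables: those in which wave packets are taken, those that are averaged, and those that are frozen. The induction starts with all variables but one averaged and frees them one at a time.

\section{Bitiles with function coefficients}\label{sec:tiles}

\subsection{Setting}
Let $M\ne\emptyset$ and $B$ be disjoint subsets of $[d]$ and $D=|M|+|B|$. Points of $[0,1)^{M\cup B}$ are written $x=(\tau,y)$ with $\tau\in[0,1)^M$, $y\in[0,1)^B$, and cubes $Q=Q^M\times Q^B$. If $B=\emptyset$, functions of $y$ are scalars and $|Q^B|=1$. An \emph{$(M,B)$-bitile} is a pair $P=(Q_P,\omega_P)$ with $Q_P$ a dyadic cube of side $2^{-a}$ and $\omega_P$ of scale $a$, $0\le a\le N-1$. Its \emph{lower tile} is $Q_P\times\omega_P^-$ and its \emph{wave packet} is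
\[
\varphi_P(\tau)=|Q_P^M|^{-1/2}1_{Q_P^M}(\tau)\prod_{j\in M}w_{c(\omega_P)}(\tau_j).
\]
Taking the product of Lemma~\ref{lem:walsh}(a) over $j\in M$ gives, for every function $G$ of $\tau$,
\begin{equation}\label{eq:packet}
\pi^{(M)}_{\omega_P^-}G(\tau)=\langle G,\varphi_P\rangle\,\varphi_P(\tau)\qquad(\tau\in Q_P^M).
\end{equation}
We write $P\le P'$ if $Q_P\subset Q_{P'}$ and $\omega_P\supset\omega_{P'}$. For a set $\mathcal N$ of bitiles let $\mathcal N^\downarrow$ be the set of all $P$ with $P\le P'$ for some $P'\in\mathcal N$, and $\operatorname{vol}\mathcal N=\sum_{P\in\mathcal N}|Q_P|$.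

\begin{lemma}\label{lem:order}
\emph{(a)} If $Q_P\cap Q_{P'}\ne\emptyset$, $\omega_P\cap\omega_{P'}\neq\emptyset$ and $\ell(Q_P)\le\ell(Q_{P'})$, then $P\le P'$, with $P=P'$ if the sides are equal.
\emph{(b)} If the lower tiles of $P,P'$ are disjoint, the spaces $\varphi_P\otimes L_2(Q_P^B)$ and $\varphi_{P'}\otimes L_2(Q_{P'}^B)$ are orthogonal.
\end{lemma}

\begin{proof}
(a) Intersecting dyadic cubes are nested, as are intersecting dyadic intervals, and $|\omega_P|\ge|\omega_{P'}|$. (b) If $Q_P\cap Q_{P'}=\emptyset$, the supports are disjoint. If $\omega_P^-\cap\omega_{P'}^-=\emptyset$, then $\varphi_P$ and $\varphi_{P'}$ lie in the ranges of $\pi^{(j)}_{\omega^-_P}$ and $\pi^{(j)}_{\omega^-_{P'}}$ for any $j\in M$, which are orthogonal; here $M\ne\emptyset$ is used.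
\end{proof}

\emph{Coefficients and size.} To each $P$ is assigned a function $b_P(y)$ supported in $Q_P^B$. For $1<q\le2$ and a set $\mathcal C$ of bitiles,
\[
\operatorname{size}_q(\mathcal C)=\max_{\xi,Q}\Big\langle\Big(\sum_{P\in\mathcal C:\ Q_P\subset Q,\ \xi\in\omega_P^+}|b_P|^2\frac{1_{Q_P}}{|Q_P^M|}\Big)^{q/2}\Big\rangle_Q^{1/q},
\]
where $Q$ runs over dyadic cubes. The summand equals $|b_P\varphi_P|^2$. The size is monotone in $\mathcal C$, and for $q=2$ the average is $|Q|^{-1}\sum\|b_P\|_2^2$.

\emph{Selection and density.} We are given a set $E\subset[0,1)^{M\cup B}$, a function $n:E\to\{0,\dots,2^N-1\}$, and for $x\in E$ a set $\operatorname{Act}(x)$ of \emph{active} bitiles such that: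
\begin{itemize}
\item[(A1)] if $P\in\operatorname{Act}(x)$, then $x\in Q_P$ and $n(x)\in\omega_P^+$;
\item[(A2)] if $P,P''\in\operatorname{Act}(x)$, $x\in Q_{P'}$, $n(x)\in\omega^+_{P'}$ and $\ell(Q_P)\le\ell(Q_{P'})\le\ell(Q_{P''})$, then $P'\in\operatorname{Act}(x)$;
\item[(A3)] if $P\in\operatorname{Act}(\tau,y)$, then $(\tau,y')\in E$ and $P\in\operatorname{Act}(\tau,y')$ for all $y'\in Q^B_P$.
\end{itemize}
Taking all $P$ allowed by (A1) describes a full operator of Carleson type; (A2) permits truncation to a range of scales depending on $x$; (A3), which is void if $B=\emptyset$, is the property found in Section~\ref{sec:two} for the averaged variable. We estimate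
\[
\Lambda(\mathcal C)=\int_E\Big|\sum_{P\in\mathcal C\cap\operatorname{Act}(x)}b_P(y)\varphi_P(\tau)\Big|\,dx ,
\]
which is subadditive over partitions of $\mathcal C$. Put
\[
E(P)=\{x\in E\cap Q_P:n(x)\in\omega_P\},\qquad \operatorname{dens}(P)=\max_{P'\ge P}\frac{|E(P')|}{|Q_{P'}|}\le1 .
\]
If $P\in\operatorname{Act}(x)$, then $x\in E(P)$, so bitiles of density $0$ are never active.

\subsection{Trees}

\begin{lemma}[tree estimate]\label{lem:tree}
Let $P^*=(Q^*,\omega^*)$ be a bitile and $\mathcal T$ a set of bitiles $P\le P^*$ with $\operatorname{dens}(P)\le\delta$. For $1<q\le2$, $\ \Lambda(\mathcal T)\le C\,\delta\operatorname{size}_q(\mathcal T)\,|Q^*|$.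
\end{lemma}

\begin{proof}
Let $\mathcal T\ne\emptyset$, $\sigma=\operatorname{size}_q(\mathcal T)$ and $\xi=c(\omega^*)$. Every interval $\omega\supset\omega^*$ is of the form $\omega_a(\xi)$, so for each point and scale at most one $P\in\mathcal T$ of that scale has the point in $Q_P$. Split $\mathcal T=\mathcal T^-\cup\mathcal T^+$ according to whether $\xi\in\omega_P^-$ or $\xi\in\omega_P^+$.

\emph{Cells.} We first find the cubes on which the density bound can be used. Call \emph{cells} the maximal dyadic cubes $J\subset Q^*$ that contain no $Q_P$, $P\in\mathcal T$. Cubes of side $2^{-N}$ contain no $Q_P$, and $Q^*$ contains one; so the cells partition $Q^*$, and the parent $\hat J$ of a cell lies in $Q^*$ and contains $Q_{P_0}$ for some $P_0\in\mathcal T$. Let $\hat P=(\hat J,\hat\omega)$ be the bitile with $\xi\in\hat\omega$. Then $P_0\le\hat P$ by Lemma~\ref{lem:order}(a), so $|E(\hat P)|\le\delta|\hat J|$. If $x\in J$ and $P\in\mathcal T\cap\operatorname{Act}(x)$, then $Q_P$ meets $J$ and is not contained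 in it, so $Q_P\supset\hat J$, $\omega_P\subset\hat\omega$, and $x\in E(\hat P)$. Thus
\begin{equation}\label{eq:cell}
|\{x\in J:\mathcal T\cap\operatorname{Act}(x)\ne\emptyset\}|\le2^D\delta|J| .
\end{equation}

\emph{The part $\mathcal T^-$.} At most one $P\in\mathcal T^-$ is active at $x$. Indeed, two distinct active $P,P'$ have different scales, say $\omega_P\subsetneq\omega_{P'}$. Then $\omega_P$ lies in the half of $\omega_{P'}$ that contains $\xi$, so $n(x)\in\omega_P\subset\omega_{P'}^-$, against (A1). By (A3) the set where $P$ is active has the form $A_P\times Q_P^B$ with $A_P\subset Q_P^M$. These sets are disjoint, and their total measure is at most $2^D\delta|Q^*|$ by \eqref{eq:cell}. The definition of size with $Q=Q_P$ and a point of $\omega_P^+$ gives $|Q_P^M|^{-1/2}\langle|b_P|^q\rangle_{Q_P^B}^{1/q}\le\sigma$, and by H\"older's inequality the same holds with $q=1$. Hence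
\[
\Lambda(\mathcal T^-)=\sum_{P\in\mathcal T^-}|A_P|\,|Q_P^M|^{-1/2}\int_{Q_P^B}|b_P|\,dy\le\sigma\sum_{P\in\mathcal T^-}|A_P|\,|Q_P^B|\le2^D\delta\sigma|Q^*| .
\]

\emph{The part $\mathcal T^+$: a martingale.} Here many bitiles can be active at one point, and cancellation is needed. Let
\[
u(\tau,y)=\prod_{j\in M}w_\xi(\tau_j)\sum_{P\in\mathcal T^+}b_P(y)\varphi_P(\tau),\qquad \mathcal E_a=\mathbb E^{(M)}_a .
\]
If $P\in\mathcal T^+$ has scale $a$, then $\xi\oplus c(\omega_P)\in[2^a,2^{a+1})$ by Lemma~\ref{lem:walsh}(b), so $w_\xi w_{c(\omega_P)}=\pm r_a$ with a sign that is constant on dyadic intervals of length $2^{-a}$. Thus $\prod_jw_\xi(\tau_j)\,\varphi_P=\pm|Q_P^M|^{-1/2}1_{Q_P^M}\prod_{j}r_a(\tau_j)$. This function is fixed by $\mathcal E_{a+1}$ and annihilated by $\mathcal E_a$. So $\mathcal E_0u=0$, the part of $u$ of scale $a$ is $\mathcal E_{a+1}u-\mathcal E_au$, and the square function of $u$ is $(\sum_{\mathcal T^+}|b_P|^21_{Q_P}/|Q_P^M|)^{1/2}$, which is supported in $Q^*$ and is the expression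 in the definition of size for the pair $(\xi,Q^*)$. With $u^*=\max_a|\mathcal E_au|$, the inequalities of H\"older, Doob and Burkholder (in $\tau$, for each $y$) give
\begin{equation}\label{eq:ustar}
\int_{Q^*}u^*\le|Q^*|\,\langle(u^*)^q\rangle_{Q^*}^{1/q}\le C\sigma|Q^*| .
\end{equation}

\emph{The part $\mathcal T^+$: telescoping.} Fix a cell $J$ of side $2^{-a_J}$ and $x=(\tau,y)\in J$ with $\mathcal T^+\cap\operatorname{Act}(x)\ne\emptyset$. Let $P_1$ and $P_2$ be the elements of this set with the smallest and the largest cube, and let $P\in\mathcal T^+$ satisfy $x\in Q_P$ and $\ell(Q_{P_1})\le\ell(Q_P)\le\ell(Q_{P_2})$. We claim that $P$ is active. If $\ell(Q_P)=\ell(Q_{P_2})$, then $P=P_2$. Otherwise $\omega_{P_2}\subsetneq\omega_P$, so $\omega_{P_2}$ lies in the half of $\omega_P$ containing $\xi$, which is $\omega_P^+$; then $n(x)\in\omega_P^+$ and (A2) applies. So the active part of $\mathcal T^+$ at $x$ consists of all $P\in\mathcal T^+$ with $x\in Q_P$ and scale in a range $a'\le a<a''$, and $a''\le a_J$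 because active cubes contain $\hat J$. The sum in $\Lambda(\mathcal T^+)$ is therefore $\pm(\mathcal E_{a''}u-\mathcal E_{a'}u)(x)$, and its modulus is at most $2\,\Upsilon_J(y)$, where $\Upsilon_J(y)=\max_{a\le a_J}|\mathcal E_au(\tau,y)|$ does not depend on $\tau\in J^M$. In particular $\Upsilon_J(y)\le u^*(\tau',y)$ for all $\tau'\in J^M$. Active cubes satisfy $Q_P^B\supset J^B$, so by (A3) the set of $x\in J$ with $\mathcal T^+\cap\operatorname{Act}(x)\ne\emptyset$ is a product $A_J\times J^B$, and $|A_J|\le2^D\delta|J^M|$ by \eqref{eq:cell}. Hence, by \eqref{eq:ustar},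
\[
\Lambda(\mathcal T^+)\le\sum_J2|A_J|\int_{J^B}\Upsilon_J\,dy\le2^{D+1}\delta\sum_J\int_Ju^*\le C\delta\sigma|Q^*|.\qedhere
\]
\end{proof}

\begin{remark}\label{rem:A3}
Without (A3) the lemma fails for $B\ne\emptyset$, because the selection can follow the peaks of the coefficients. Take the single bitile $P=([0,1)^{M\cup B},[0,2))$, a set $Y\subset[0,1)^B$ of measure $\delta$, $b_P=\delta^{-1/q}1_Y$, $E=[0,1)^M\times Y$, $n\equiv1$, $\operatorname{Act}(x)=\{P\}$. Then $\operatorname{dens}(P)=\delta$, the size is $1$, and $\Lambda(\{P\})=\delta^{1-1/q}$, not $O(\delta)$.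
\end{remark}

\subsection{Counting tops by density}

\begin{lemma}[density]\label{lem:density}
For $v\ge0$ let $\mathcal D_v=\{P:2^{-v-1}<\operatorname{dens}(P)\le2^{-v}\}$. There is a set $\mathcal N$ of bitiles with $\mathcal D_v\subset\mathcal N^\downarrow$ and $\operatorname{vol}\mathcal N\le2^{v+1}|E|$.
\end{lemma}

\begin{proof}
Let $\mathcal N$ be the set of maximal elements of $\{P':|E(P')|>2^{-v-1}|Q_{P'}|\}$. Each $P\in\mathcal D_v$ lies below an element of this set, hence below a maximal one. A point $x\in E(P')\cap E(P'')$ would make $P',P''$ comparable by Lemma~\ref{lem:order}(a), so the sets $E(P')$, $P'\in\mathcal N$, are disjoint subsets of $E$, and $\operatorname{vol}\mathcal N\le2^{v+1}\sum|E(P')|\le2^{v+1}|E|$.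
\end{proof}

In the applications further variables are frozen. So let all data $b,E,n,\operatorname{Act}$ depend on a parameter $\zeta$ in a unit cube (a single point if no variable is frozen). The counts of tops will be known only after integration in $\zeta$, and that is enough.

\begin{lemma}[forest estimate]\label{lem:forest}
Let $1<q\le2$. For each $\zeta$ let $\mathcal C(\zeta)\subset\mathcal N(\zeta)^\downarrow$ and $\operatorname{size}_q(\mathcal C(\zeta))\le\sigma$. If $\int\operatorname{vol}\mathcal N(\zeta)\,d\zeta\le\mu$ and $e=\int|E_\zeta|\,d\zeta>0$, then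
\[
\int\Lambda(\mathcal C(\zeta))\,d\zeta\le C\sigma\min\big(\mu,\ e\,(1+\log^+(\mu/e))\big).
\]
\end{lemma}

\begin{proof}
Fix $\zeta$ and $v\ge0$. If $\mathcal C\cap\mathcal D_v\subset\mathcal N_0^\downarrow$, assign to each element one top in $\mathcal N_0$ above it; Lemma~\ref{lem:tree} for each of the resulting trees gives $\Lambda(\mathcal C\cap\mathcal D_v)\le C2^{-v}\sigma\operatorname{vol}\mathcal N_0$. Use this with $\mathcal N_0=\mathcal N(\zeta)$ and with the set from Lemma~\ref{lem:density}, and integrate each bound: $\int\Lambda(\mathcal C\cap\mathcal D_v)\,d\zeta\le C\sigma\min(2^{-v}\mu,e)$. Bitiles of density $0$ do not contribute. The sum over $v$ is at most $2C\sigma\mu$, and also obeys \eqref{eq:elem}.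
\end{proof}

\subsection{Counting tops by energy}
We say that the coefficients satisfy the \emph{Bessel condition with constant $\Gamma$} if $\sum_{P\in\mathcal C}\|b_P\|_2^2\le\Gamma^2$ for every set $\mathcal C$ of bitiles with pairwise disjoint lower tiles.

\begin{lemma}[energy]\label{lem:energy}
Assume the Bessel condition with constant $\Gamma$. For each $s\in\mathbb Z$ there is a set $\mathcal N_s$ of bitiles with $\operatorname{vol}\mathcal N_s\le4^{-s}\Gamma^2$ such that the complement of $\mathcal N_s^\downarrow$ has $\operatorname{size}_2\le2^s$. If the set of all bitiles has $\operatorname{size}_2\le2^s$, then $\mathcal N_s=\emptyset$.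
\end{lemma}

\begin{proof}
Let $\mathcal P$ be, at first, the set of all bitiles. Call $(\xi,Q)$ \emph{eligible} if $\sum\|b_P\|_2^2>4^s|Q|$, the sum over $P\in\mathcal P$ with $Q_P\subset Q$, $\xi\in\omega_P^+$. Eligible pairs exist exactly when $\operatorname{size}_2(\mathcal P)>2^s$. As long as they exist, at step $\kappa=1,2,\dots$ choose one, $(\xi_\kappa,Q_\kappa)$, with \emph{minimal} $\xi$. Let $\mathcal T_\kappa\ne\emptyset$ be the set of bitiles in its sum and $P_\kappa=(Q_\kappa,\omega_\kappa)$ the bitile with $\xi_\kappa\in\omega_\kappa$; it exists because $Q_\kappa$ contains some $Q_P$ and so has side at least $2^{-N+1}$. Remove from $\mathcal P$ all $P\le P_\kappa$; this removes $\mathcal T_\kappa$. The procedure stops, and then $\mathcal P$ is the complement of $\mathcal N_s^\downarrow$ with $\mathcal N_s=\{P_\kappa\}$. The $\mathcal T_\kappa$ are pairwise disjoint. If the lower tiles in $\bigcup_\kappa\mathcal T_\kappa$ are pairwise disjoint, then $4^s\sum_\kappa|Q_\kappa|\le\sum_\kappa\sum_{\mathcal T_\kappa}\|b_P\|_2^2\le\Gamma^2$,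 as required.

Suppose distinct $P\in\mathcal T_\kappa$, $P'\in\mathcal T_{\kappa'}$ have intersecting lower tiles. By Lemma~\ref{lem:order}(a) the sides differ; name them so that $\ell(Q_P)<\ell(Q_{P'})$. Then $Q_P\subset Q_{P'}$, and $\omega_{P'}$ meets $\omega_P^-$ and is not longer, so $\omega_{P'}\subset\omega_P^-$. Thus $\xi_{\kappa'}\in\omega_P^-$ and $\xi_\kappa\in\omega_P^+$, so $\xi_{\kappa'}<\xi_\kappa$ and $\kappa\ne\kappa'$. If $\kappa'<\kappa$, then $P\le P'\le P_{\kappa'}$, so $P$ was removed before step $\kappa$. If $\kappa<\kappa'$, then $(\xi_{\kappa'},Q_{\kappa'})$ was already eligible at step $\kappa$, since $\mathcal P$ only shrinks, and this contradicts the minimality of $\xi_\kappa$.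
\end{proof}

\begin{lemma}[summation over levels]\label{lem:sum}
For each $\zeta$ assume the Bessel condition with constant $\Gamma(\zeta)$, and let $\mathcal N_s(\zeta)$ be as in Lemma~\ref{lem:energy}. Let $\Gamma>0$, $\int\Gamma(\zeta)^2d\zeta\le\Gamma^2$ and $e=\int|E_\zeta|\,d\zeta>0$. Then for $k\in\mathbb Z$
\[
\int\Lambda\big(\{P\notin\mathcal N_k(\zeta)^\downarrow\}\big)\,d\zeta\le C2^ke\Big(1+\log^+\frac{\Gamma^2}{4^ke}\Big),\qquad\int\Lambda(\text{all bitiles})\,d\zeta\le C\,\Gamma e^{1/2}.
\]
\end{lemma}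

\begin{proof}
For $P\notin\mathcal N_k^\downarrow$ let $s(P)$ be the largest $s<k$ with $P\in\mathcal N_s^\downarrow$. If there is none, then $\|b_P\|_2^2\le4^s|Q_P|$ for all $s<k$, so $b_P=0$ and $P$ can be ignored. The set $\mathcal H_s$ of $P\notin\mathcal N_k^\downarrow$ with $s(P)=s$ lies in $\mathcal N_s^\downarrow$ and avoids $\mathcal N_{s+1}^\downarrow$, so its $\operatorname{size}_2$ is at most $2^{s+1}$. Lemma~\ref{lem:forest} with $q=2$, $\mu=4^{-s}\Gamma^2$ gives
\begin{equation}\label{eq:level}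
\int\Lambda(\mathcal H_s)\,d\zeta\le C\min\Big(2^{-s}\Gamma^2,\ 2^se\Big(1+\log^+\frac{\Gamma^2}{4^se}\Big)\Big).
\end{equation}
Summing the second bound over $s=k-j$, $j\ge1$, by \eqref{eq:elem2} gives the first claim. For the second let $s(P)$ be the largest $s\in\mathbb Z$ with $P\in\mathcal N_s^\downarrow$, which makes sense because $\mathcal N_s=\emptyset$ for large $s$. Then \eqref{eq:level} holds for the classes $\{s(P)=s\}$ for the same reason. Choose $k$ with $2^k\le\Gamma e^{-1/2}<2^{k+1}$. The classes with $s<k$ contribute at most $C2^ke(1+\log4)\le C\Gamma e^{1/2}$, and those with $s\ge k$ at most $C2^{-k}\Gamma^2\le C\Gamma e^{1/2}$.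
\end{proof}

\subsection{The weak $L_2$ bound}

\begin{corollary}\label{cor:weak}
$\|V^{i*}f\|_{2,\infty}\le C\|f\|_2$ for $i\in[d]$.
\end{corollary}

\begin{proof}
For $\emptyset\ne M\subset[d]$ let $C^M_ng=\sum_{n\in\omega^+}\pi^{(M)}_{\omega^-}g$. By Lemma~\ref{lem:cone}, $V^i_nf=\sum_K\epsilon_KC_n^{K\cup\{i\}}g_K$ with $\|g_K\|_2\le\|f\|_2$, so it suffices to show $\|\max_n|C^M_ng|\|_{2,\infty}\le C\|g\|_2$ for $g\ne0$. Use $(M,\emptyset)$-bitiles, $\zeta=x_{[d]\setminus M}$ and $b_P=\langle g(\zeta,\cdot),\varphi_P\rangle$. By Lemma~\ref{lem:order}(b) and Bessel's inequality the Bessel condition holds with $\Gamma(\zeta)=\|g(\zeta,\cdot)\|_2$. Let $E=\{\max_n|C_n^Mg|>\alpha\}$ with sections $E_\zeta$, let $n(x)$ be the smallest maximizer, and let $\operatorname{Act}$ consist of all $P$ allowed by (A1); then (A2) holds. By \eqref{eq:packet} the sum over the active bitiles is $C^M_{n(x)}g(x)$. If $|E|>0$, Lemma~\ref{lem:sum} gives $\alpha|E|\le C\|g\|_2|E|^{1/2}$.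
\end{proof}

\section{Averaged maximal operators and the size estimate}\label{sec:avg}

\subsection{The induction}
For $B\subset[d]$, $i\in[d]\setminus B$ and $q\ge1$ put
\[
\mathcal A^{B,i}_qf(x)=\max\ \big\langle|V^i_nf(x_{[d]\setminus B},\cdot)|^q\big\rangle_Q^{1/q},
\]
the maximum over $0\le a\le N$, dyadic cubes $Q\subset[0,1)^B$ of side $2^{-a}$ containing $x_B$, and $n\in2^a\mathbb N$. For $B=\emptyset$ there is no average and $a=0$ is allowed, so $\mathcal A^{\emptyset,i}_q=V^{i*}$. The restriction $n\in2^a\mathbb N$ costs nothing where $\mathcal A$ is used (Lemma~\ref{lem:size}) and yields (A3) where $\mathcal A$ is estimated (Section~\ref{sec:step}).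

\begin{proposition}\label{prop:step}
Let $d\ge1$, $B\subset[d]$, $i\in[d]\setminus B$, $B'=B\cup\{i\}$ and $Z=[d]\setminus B'$. Assume:
\begin{itemize}
\item[(H1)] Proposition~\ref{prop:finite} holds in dimension $|Z|$;
\item[(H2)] $\mathcal A_1^{B',j}$ is $\mathrm{RW}(p)$ for all $j\in Z$ and all $p\in(1,\infty)$.
\end{itemize}
Then $\mathcal A_1^{B,i}$ is $\mathrm{RW}(p)$ for all $p\in(1,\infty)$.
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:finite} from Proposition~\ref{prop:step}]
Use induction on $d$. Let $d\ge1$ and assume the result in dimensions below $d$; then (H1) always holds, as $|Z|<d$. For $|B|=d-1$ we have $Z=\emptyset$ and (H2) is void, and (H2) for $B$ concerns sets with $|B|+1$ elements. By downward induction on $|B|$, all $\mathcal A_1^{B,i}$ are $\mathrm{RW}(p)$ for all $p$, in particular $V^{i*}$. Lemma~\ref{lem:strong} makes $V^{i*}$ bounded on $L_p$, and $\max_n|s_nf|\le\sum_iV^{i*}f$ by Lemma~\ref{lem:leader}.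
\end{proof}

\subsection{From $L_1$ averages to $L_q$ averages}
The tile estimates bound an integral of first powers, which yields $\mathcal A_1$. The square function inequalities need $q>1$, so the size estimate calls for $\mathcal A_q$. The gap is closed by interpolating with the weak $L_2$ bound. This moves the exponent $p$ slightly toward $2$, which is harmless since the hypothesis holds on the open range $1<p<\infty$.

\begin{lemma}\label{lem:improve}
For each $p\in(1,\infty)$ there is $q_0=q_0(p)\in(1,\frac32)$ such that: if $\mathcal A_1^{B,i}$ is $\mathrm{RW}(p_0)$ for all $p_0\in(1,\infty)$, then $\mathcal A_q^{B,i}$ is $\mathrm{RW}(p)$ for $1\le q\le q_0$.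
\end{lemma}

\begin{proof}
Let $\theta\in(0,1)$, $q_0=(1-\theta)+\frac32\theta$ and $\kappa=(1-\theta)/q_0$, so $1-\kappa=\frac32\theta/q_0$. As $\theta\to0$, $\kappa\to1$; fix $\theta$ so small that $p_0$ defined by $\frac1p=\frac\kappa{p_0}+\frac{1-\kappa}2$ lies in $(1,\infty)$. Since $\mathcal A_q$ increases with $q$, it suffices to treat $q_0$. H\"older's inequality $\langle|V|^{q_0}\rangle\le\langle|V|\rangle^{1-\theta}\langle|V|^{3/2}\rangle^\theta$ gives
\[
\mathcal A_{q_0}^{B,i}f\le g^\kappa h^{1-\kappa},\qquad g=\mathcal A_1^{B,i}f,\qquad h=\big(\mathcal M^B((V^{i*}f)^{3/2})\big)^{2/3}.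
\]
The operator $\mathcal M^B$ is bounded on $L_{4/3,\infty}$. Indeed, for $G\ge0$ we have $\{\mathcal M^BG>\lambda\}\subset\{\mathcal M^B(G1_{G>\lambda/2})>\lambda/2\}$, and by the weak $(1,1)$ inequality this set has measure at most
\[
\frac2\lambda\int_{G>\lambda/2}G=|\{G>\lambda/2\}|+\frac2\lambda\int_{\lambda/2}^\infty|\{G>t\}|\,dt\le C\lambda^{-4/3}\|G\|_{4/3,\infty}^{4/3}.
\]
With $G=(V^{i*}f)^{3/2}$, $\|G\|_{4/3,\infty}^{4/3}=\|V^{i*}f\|_{2,\infty}^2$, and Corollary~\ref{cor:weak} gives $|\{h>\gamma\}|\le C\gamma^{-2}|F|$ for $|f|\le1_F$. Also $|\{g>\gamma\}|\le C\gamma^{-p_0}|F|$. For $\alpha,\rho>0$, if $g\le\alpha\rho^{1-\kappa}$ and $h\le\alpha\rho^{-\kappa}$, then $g^\kappa h^{1-\kappa}\le\alpha$. Hence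
\[
|\{g^\kappa h^{1-\kappa}>\alpha\}|\le C|F|\big(\alpha^{-p_0}\rho^{-(1-\kappa)p_0}+\alpha^{-2}\rho^{2\kappa}\big).
\]
Choose $\rho^{2\kappa+(1-\kappa)p_0}=\alpha^{2-p_0}$. Both terms then equal $\alpha^{-2p_0/(2\kappa+(1-\kappa)p_0)}=\alpha^{-p}$.
\end{proof}

\subsection{The size estimate}
From now on $B,i,B',Z$ are as in Proposition~\ref{prop:step}, and (H1), (H2) are assumed. Write $x=(z,t,y)$ with $z=x_Z$ frozen, $t=x_i$, $y=x_B$. The letter $P$ denotes $(\{i\},B)$-bitiles, whose cubes lie in $[0,1)^{B'}$. Put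
\[
\beta_P(z;y)=\big\langle U^i_{\omega_P}f(z,\cdot,y),\varphi_P\big\rangle\,1_{Q_P^B}(y),
\]
the inner product in $t$. Since $U^i_\omega=\pi^{(i)}_{\omega^-}U^i_\omega$, \eqref{eq:packet} gives
\begin{equation}\label{eq:beta}
\beta_P(z;y)\varphi_P(t)=U^i_{\omega_P}f(x)\quad\text{for }(t,y)\in Q_P,\qquad V^i_nf(x)=\sum_{P:\ (t,y)\in Q_P,\ n\in\omega_P^+}\beta_P(z;y)\varphi_P(t).
\end{equation}
The pointwise majorant of the size is
\[
\mathcal S_qf(x)=\max_{\xi,\ Q\ni(t,y)}\Big\langle\Big(\sum_{P:\ Q_P\subset Q,\ \xi\in\omega_P^+}|\beta_P(z;\cdot)\varphi_P|^2\Big)^{q/2}\Big\rangle_Q^{1/q},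
\]
where $Q$ runs over dyadic cubes in $[0,1)^{B'}$.

\begin{lemma}\label{lem:size}
For each $p\in(1,\infty)$ there is $q\in(1,2]$ such that $\mathcal S_q$ is $\mathrm{RW}(p)$.
\end{lemma}

\begin{proof}
Let $q=\min(q_0(p),\frac{1+p}2)$, so $1<q<p$. Fix $x$, a cube $Q\ni(t,y)$ of side $2^{-a_Q}$, and $\xi$. The bitiles with $Q_P\subset Q$ have scale $a\ge a_Q$, and for them $\xi\in\omega_P^+$ depends only on the digits $\xi_b$, $b\ge a_Q$. So we may assume $\xi\in2^{a_Q}\mathbb N$; then $\xi_a=1$ implies $a\ge a_Q$. By \eqref{eq:beta} the inner sum equals $\sum_{\xi_a=1}|U^i_{\omega_a(\xi)}f(z,\cdot)|^2$ on $Q$. With $z$ frozen we can act only in the variables $x_{B'}$, and such operators cannot detect whether a block is led by an index in $Z$. We therefore remove those blocks and put, using Lemma~\ref{lem:leader},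
\[
h=\sum_{j\in B'}V^j_\xi f(z,\cdot)=s_\xi f(z,\cdot)-\sum_{j\in Z}V^j_\xi f(z,\cdot).
\]

\emph{Recovering $U^i$ from $h$.} Let $W=\prod_{j\in B'}w_\xi(x_j)$, $\epsilon_j=1$ for $j<i$ and $\epsilon_j=0$ for $j>i$, and for $\xi_a=1$
\[
G_ah=W\,\Delta^{(i)}_a\prod_{j\in B}\big(1-\mathbb E^{(j)}_{a+\epsilon_j}\big)(Wh).
\]
This is the multiplier operator that keeps the frequencies with $k_i\oplus\xi\in[2^a,2^{a+1})$ and $k_j\oplus\xi\ge2^{a+\epsilon_j}$ for $j\in B$. It acts only in $x_{B'}$, so it commutes with freezing $z$. On the range of a block $\pi_\xi^{\mathbf a}$ we have $k_j\oplus\xi\in[2^{a_j},2^{a_j+1})$ by Lemma~\ref{lem:walsh}(b). So $G_a$ fixes the block if $a_i=a$ and $a_j\ge a+\epsilon_j$ for all $j\in B$, and annihilates it otherwise. Consider a block of $h$ with $a_i=a$. If its leader is $i$, it is fixed, by \eqref{eq:leader}. If its leader is $j\in B$, then \eqref{eq:leader} gives $a_j\le a<a+\epsilon_j$ for $j<i$ and $a_j<a=a+\epsilon_j$ for $j>i$, and the block is annihilated. By Lemma~\ref{lem:leader},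 $G_ah=U^i_{\omega_a(\xi)}f(z,\cdot)$.

All factors of $G_a$ are local at scale $a_Q$, so $1_QG_ah=G_a(1_Qh)$. Expand $\prod_{j\in B}(1-\mathbb E^{(j)}_{a+\epsilon_j})=\sum_{A\subset B}(-1)^{|A|}\prod_{j\in A}\mathbb E^{(j)}_{a+\epsilon_j}$ and let $u_a=\Delta^{(i)}_a(W1_Qh)$. For each $A$, Lemma~\ref{lem:stein} removes the factors $\mathbb E^{(j)}_{a+\epsilon_j}$ one variable at a time, and Burkholder's inequality in $x_i$ bounds $\|(\sum_a|u_a|^2)^{1/2}\|_q$ by $C\|1_Qh\|_q$. Thus
\[
\Big\|\Big(\sum_{\xi_a=1}|G_ah|^2\Big)^{1/2}\Big\|_{L_q(Q)}\le C\|h\|_{L_q(Q)} .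
\]

\emph{Bounding $h$.} Let $s^Z_n=\prod_{j\in Z}S^{(j)}_n$ and $s^{Z*}f=\max_n|s^Z_nf|$. Then $s_\xi f(z,\cdot)$ is obtained from $s^Z_\xi f(z,\cdot)$ by applying $S^{(j)}_\xi$, $j\in B'$. As $\xi\in2^{a_Q}\mathbb N$, Lemma~\ref{lem:walsh}(c) shows that $S_\xi$ is local at scale $a_Q$, and it is bounded on $L_q$. Hence $\|s_\xi f(z,\cdot)\|_{L_q(Q)}\le C\|s^{Z*}f(z,\cdot)\|_{L_q(Q)}$. For $j\in Z$ the pair $(Q,\xi)$ is admissible in the definition of $\mathcal A_q^{B',j}f(x)$. Altogether
\[
\mathcal S_qf\le C\Big[\big(\mathcal M^{B'}((s^{Z*}f)^q)\big)^{1/q}+\sum_{j\in Z}\mathcal A_q^{B',j}f\Big].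
\]
The first term is bounded on $L_p$, because $\mathcal M^{B'}$ is bounded on $L_{p/q}$ by Doob's inequality and $s^{Z*}$ is bounded on $L_p$ by (H1), applied for fixed $x_{B'}$. The other terms are $\mathrm{RW}(p)$ by (H2) and Lemma~\ref{lem:improve}.
\end{proof}

\section{Proof of Proposition~\ref{prop:step}}\label{sec:step}

Let $|f|\le1_F$, $\alpha>0$ and $E=\{\mathcal A_1^{B,i}f>\alpha\}$. Assume $|E|>0$, so $|F|>0$, and put $\lambda=|F|/|E|$. Subscripts denote sections, such as $E_z=\{(t,y):(z,t,y)\in E\}$.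

\subsection{Linearization}
Fix $(z,t)$ and consider the maximal dyadic cubes $Q\subset[0,1)^B$, of side $2^{-a_Q}$, for which some $n_Q\in2^{a_Q}\mathbb N$ has $\langle|V^i_{n_Q}f(z,t,\cdot)|\rangle_Q>\alpha$. They are disjoint and their union is the section $E_{(z,t)}$. Put $n(z,t,y)=n_Q$ for $y\in Q$. (If $B=\emptyset$, simply choose $n(x)$ with $|V^i_{n(x)}f(x)|>\alpha$.) Summing over the cubes and integrating,
\begin{equation}\label{eq:lin}
\alpha|E|\le\int_E|V^i_{n(x)}f(x)|\,dx .
\end{equation}
Say that $P$ is \emph{hit} at $x=(z,t,y)\in E$ if $(t,y)\in Q_P$ and $n(x)\in\omega_P^+$. By \eqref{eq:beta} the integrand is the sum of $\beta_P\varphi_P$ over the $P$ hit at $x$.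
\begin{itemize}
\item[(U)] If $P$ is hit at $(z,t,y)$, then $(z,t,y')\in E$ and $n(z,t,y')=n(z,t,y)$ for all $y'\in Q_P^B$.
\end{itemize}
Indeed, let $a$ be the scale of $P$ and $Q\ni y$ the chosen cube. The digit $a$ of $n_Q\in2^{a_Q}\mathbb N$ is $1$, so $a\ge a_Q$ and $Q_P^B\subset Q$.

\subsection{Size classes}
Fix $p\in(1,\infty)$ and $q$ from Lemma~\ref{lem:size}. For $k\in\mathbb Z$ let $G_k=\{\mathcal S_qf>2^k\}$, so $|G_k|\le C_12^{-kp}|F|$, and
\[
\mathcal C^k(z)=\{P:\ Q_P\subset G_{k,z},\ Q_P\not\subset G_{k+1,z}\},\qquad E^k=E\cap G_k .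
\]
The $G_k$ decrease, so the classes $\mathcal C^k(z)$ are disjoint. If $\beta_P(z;\cdot)\ne0$, then $\mathcal S_qf(z,\cdot)$ is positive on $Q_P$ (take $Q=Q_P$) and finite, so $P$ lies in some class. Three properties will be used.
\begin{itemize}
\item[(C1)] If $P\in\mathcal C^k(z)$ is hit at $x=(z,t,y)$, then $x\in E^k$, and by (U) and $Q_P\subset G_{k,z}$ also $(z,t,y')\in E^k$, with the same $n$, for all $y'\in Q_P^B$.
\item[(C2)] If $P,P''\in\mathcal C^k(z)$ and $Q_P\subset Q_{P'}\subset Q_{P''}$, then $P'\in\mathcal C^k(z)$, because $Q_{P'}\subset Q_{P''}\subset G_{k,z}$ and $Q_{P'}\supset Q_P\not\subset G_{k+1,z}$.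
\item[(C3)] For the coefficients $\beta_P(z;\cdot)$, $\operatorname{size}_q(\mathcal C^k(z))\le2^{k+1}$. Indeed, a cube $Q$ that contains some $Q_P$, $P\in\mathcal C^k(z)$, contains a point where $\mathcal S_qf(z,\cdot)\le2^{k+1}$, and the average over $Q$ in the definition of size is at most the value of $\mathcal S_qf$ there.
\end{itemize}
Property (C1) is where $L_p$ enters: bitiles of large size act only on the small set $G_k$.

\subsection{The $L_2$ components}
We do not have the Bessel condition for the coefficients $\beta_P(z;\cdot)$, because the terms of Lemma~\ref{lem:cone} contain projections $\pi^{(j)}_{\omega^-}$ in frozen variables. We group the terms by $L=K\cap Z$ and treat the variables $x_L$ like $t$. For $L\subset Z$ write $z=(\zeta,x_L)$ with $\zeta=x_{Z\setminus L}$. The letter $R$ denotes $(\{i\}\cup L,B)$-bitiles, with cubes $Q_R=Q_R^{B'}\times Q_R^L$, and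
\[
b^L_R(\zeta;y)=\sum_{K\subset[d]\setminus\{i\},\ K\cap Z=L}\epsilon_K\,\big\langle\pi^{(K\cap B)}_{\omega_R^-}g_K(\zeta,\cdot,y),\varphi_R\big\rangle\,1_{Q_R^B}(y),
\]
the inner product in $(t,x_L)$. The \emph{projection} of $R$ is the bitile $R^\flat=(Q_R^{B'},\omega_R)$. The \emph{lift} $P^L(z)$ of $P$ is the unique $R$ with $R^\flat=P$ and $x_L\in Q_R^L$. Since $\pi^{(K\cup\{i\})}=\pi^{(\{i\}\cup L)}\pi^{(K\cap B)}$, Lemma~\ref{lem:cone}, \eqref{eq:packet} and \eqref{eq:beta} give
\begin{equation}\label{eq:lift}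
\beta_P(z;y)\varphi_P(t)=\sum_{L\subset Z}b^L_{P^L(z)}(\zeta;y)\,\varphi_{P^L(z)}(t,x_L)\qquad((t,y)\in Q_P).
\end{equation}

\emph{The Bessel condition for $b^L$.} Let $\gamma_{K,R}(y)=\langle g_K(\zeta,\cdot,y),\varphi_R\rangle1_{Q_R^B}(y)$. The operator $\pi^{(K\cap B)}_{\omega_R^-}$ acts in $y$ only and commutes with $1_{Q_R^B}$ by locality, so the $K$th term of $b^L_R$ is $\epsilon_K\pi^{(K\cap B)}_{\omega_R^-}\gamma_{K,R}$, of norm at most $\|\gamma_{K,R}\|_2$. Now $\varphi_R\otimes\gamma_{K,R}$ is the orthogonal projection of $g_K(\zeta,\cdot)$ onto $\varphi_R\otimes L_2(Q_R^B)$, so for disjoint lower tiles $\sum_R\|\gamma_{K,R}\|_2^2\le\|g_K(\zeta,\cdot)\|_2^2$ by Lemma~\ref{lem:order}(b). There are $2^{|B|}$ sets $K$ with $K\cap Z=L$. By the Cauchy--Schwarz inequality the Bessel condition holds with $\Gamma_L(\zeta)^2=2^{|B|}\sum_K\|g_K(\zeta,\cdot)\|_2^2$, and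
\begin{equation}\label{eq:gamma}
\sum_{L\subset Z}\int\Gamma_L(\zeta)^2d\zeta\le2^{|Z|}4^{|B|}\|f\|_2^2\le4^d|F| .
\end{equation}
Let $\mathcal N^L_s(\zeta)$, $s\in\mathbb Z$, be given by Lemma~\ref{lem:energy} for these coefficients.

\subsection{High and low bitiles}
Call $P\in\mathcal C^k(z)$ \emph{high at $z$} if $P^L(z)\in\mathcal N^L_k(x_{Z\setminus L})^\downarrow$ for some $L\subset Z$, and \emph{low at $z$} otherwise. By \eqref{eq:lin}, (C1) and \eqref{eq:lift}, $\alpha|E|\le\sum_k(\mathrm{High}_k+\sum_{L\subset Z}\mathrm{Low}_{k,L})$, where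
\[
\mathrm{High}_k=\int_{E^k}\Big|\sum_{\text{high}}\beta_P\varphi_P\Big|\,dx,\qquad \mathrm{Low}_{k,L}=\int_{E^k}\Big|\sum_{\text{low}}b^L_{P^L(z)}\varphi_{P^L(z)}\Big|\,dx,
\]
and the sums run over the $P\in\mathcal C^k(z)$ that are hit at $x$ and are high, respectively low, at $z$. We claim that for $|E^k|>0$ each of these quantities is at most $C\Phi_k$, where
\[
\Phi_k=2^k|E^k|\Big(1+\log^+\frac{4^d|F|}{4^k|E^k|}\Big).
\]
For $|E^k|=0$ they vanish; put $\Phi_k=0$.

\emph{High part.} Apply Section~\ref{sec:tiles} with $(\{i\},B)$-bitiles, parameter $z$, coefficients $\beta_P(z;\cdot)$, the set $E^k_z$, the function $n(z,\cdot)$, and $\operatorname{Act}(t,y)$ the set of $P\in\mathcal C^k(z)$ hit at $(z,t,y)$. Then (A1) holds by definition, (A2) by (C2) (cubes containing a common point are nested), and (A3) by (C1). Let $\mathcal C(z)$ be the set of high bitiles in $\mathcal C^k(z)$; then $\mathrm{High}_k=\int\Lambda(\mathcal C(z))\,dz$, and the size is at most $2^{k+1}$ by (C3). If $P^L(z)\le R$ with $R\in\mathcal N^L_k(\zeta)$,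 then $P\le R^\flat$ and $x_L\in Q_R^L$. So $\mathcal C(z)\subset\mathcal N(z)^\downarrow$, where $\mathcal N(z)$ consists of the $R^\flat$ with $R\in\mathcal N^L_k(x_{Z\setminus L})$, $x_L\in Q_R^L$, $L\subset Z$. Integration in $x_L$ restores the full volume of the tops:
\[
\int\operatorname{vol}\mathcal N(z)\,dz\le\sum_L\int\sum_{R\in\mathcal N^L_k(\zeta)}|Q_R^{B'}|\int1_{Q_R^L}\,dx_L\,d\zeta=\sum_L\int\operatorname{vol}\mathcal N^L_k(\zeta)\,d\zeta\le\frac{4^d|F|}{4^k}
\]
by Lemma~\ref{lem:energy} and \eqref{eq:gamma}. Lemma~\ref{lem:forest} with $e=|E^k|$ gives $\mathrm{High}_k\le C\Phi_k$.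

\emph{Low part.} Fix $L$. Apply Section~\ref{sec:tiles} with $(\{i\}\cup L,B)$-bitiles, parameter $\zeta$, coefficients $b^L_R(\zeta;\cdot)$, the set $E^k_\zeta$ and the function $n(\zeta,\cdot)$. A point $(t,x_L,y)\in E^k_\zeta$ determines $z=(\zeta,x_L)$ and $x=(z,t,y)$. Let $\operatorname{Act}(t,x_L,y)$ be the set of lifts $P^L(z)$ of the $P\in\mathcal C^k(z)$ that are hit at $x$ and low at $z$. Equivalently, $R$ is active if $(t,x_L,y)\in Q_R$, $n(x)\in\omega_R^+$, and $R^\flat\in\mathcal C^k(z)$ is low at $z$. So (A1) holds, and (A3) follows from (C1), because changing $y$ does not change $z$. For (A2) let $R,R''$ be active, let $R'$ contain the point in its cube and $n(x)$ in $\omega_{R'}^+$ with $\ell(Q_R)\le\ell(Q_{R'})\le\ell(Q_{R''})$, and let $P,P',P''$ be the projections. Then $P'\in\mathcal C^k(z)$ by (C2). For every $L'\subset Z$, the cubes of the lifts $P^{L'}(z)$ and $P'^{L'}(z)$ contain $(t,x_{L'},y)$ and their intervals contain $n(x)$, so $P^{L'}(z)\le P'^{L'}(z)$ by Lemma~\ref{lem:order}(a).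 If $P'^{L'}(z)$ lay below an element of $\mathcal N^{L'}_k(x_{Z\setminus L'})$, so would $P^{L'}(z)$, and $P$ would be high. Hence $P'$ is low and $R'$ is active. (This is why Lemma~\ref{lem:energy} removes everything below a top, and not only the bitiles that made it eligible.) Active bitiles lie outside $\mathcal N^L_k(\zeta)^\downarrow$, so $\mathrm{Low}_{k,L}=\int\Lambda(\{R\notin\mathcal N^L_k(\zeta)^\downarrow\})\,d\zeta$, and Lemma~\ref{lem:sum} with $\Gamma^2=4^d|F|$, $e=|E^k|$ gives $\mathrm{Low}_{k,L}\le C\Phi_k$.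

\subsection{Summation over $k$}
We have $\alpha|E|\le C\sum_k\Phi_k$, and by \eqref{eq:mono} we may replace $|E^k|$ in $\Phi_k$ by either of its upper bounds $|E|$ and $C_12^{-kp}|F|$. They are comparable at $k_0$, defined by $2^{k_0}\le\lambda^{1/p}<2^{k_0+1}$. For $k\le k_0$ use $|E|$ and \eqref{eq:elem2}; since $\lambda4^{-k_0}\le4\lambda^{1-2/p}$,
\[
\sum_{k\le k_0}\Phi_k\le C2^{k_0}|E|\big(1+\log^+(4^d\lambda4^{-k_0})\big)\le C\lambda^{1/p}|E|(1+|\log\lambda|).
\]
For $k>k_0$ use the other bound: $\Phi_k\le C_12^{k(1-p)}|F|(1+\log^+(4^dC_1^{-1}2^{k(p-2)}))\le C2^{k(1-p)}|F|(1+|k|)$. Since $p>1$ the series converges geometrically, and with $2^{k_0(1-p)}\le2^{p-1}\lambda^{1/p-1}$, $|F|=\lambda|E|$, $|k_0|\le1+|\log_2\lambda|$,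
\[
\sum_{k>k_0}\Phi_k\le C2^{k_0(1-p)}|F|(1+|k_0|)\le C\lambda^{1/p}|E|(1+|\log\lambda|).
\]
Thus $\alpha\le C_p\lambda^{1/p}(1+|\log\lambda|)$ for every $p\in(1,\infty)$, while $\alpha$ and $\lambda$ do not depend on $p$. This freedom absorbs the logarithm. Given $p$, fix $p_1\in(1,p)$ and $p_2\in(p,\infty)$, and use the bound with $p_1$ if $\lambda\le1$ and with $p_2$ if $\lambda>1$. The functions $\lambda^{1/p_1-1/p}(1+|\log\lambda|)$ on $(0,1]$ and $\lambda^{1/p_2-1/p}(1+\log\lambda)$ on $(1,\infty)$ are bounded, so $\alpha\le C\lambda^{1/p}$, that is, $|E|\le C\alpha^{-p}|F|$. This proves Proposition~\ref{prop:step}, and with it Proposition~\ref{prop:finite}. \qed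

\section{Proofs of Theorem~\ref{thm:main} and Corollary~\ref{cor:rect}}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $f\in L_p[0,1)^d$ and $f_N=\mathbb E^{([d])}_Nf=s_{2^N}f$, a step function with $\|f_N\|_p\le\|f\|_p$. For $n<2^N$ we have $s_nf=s_nf_N$, so Proposition~\ref{prop:finite} gives $\|\max_{n<2^N}|s_nf|\|_p\le C_{p,d}\|f\|_p$. Let $N\to\infty$ and use monotone convergence. For the convergence, the step functions of all resolutions are Walsh polynomials and are dense in $L_p$. If $g$ is a Walsh polynomial, then $s_ng=g$ for large $n$, so $\limsup_n|s_nf-f|\le\sup_n|s_n(f-g)|+|f-g|$. The right side has $L_p$ norm at most $(C_{p,d}+1)\|f-g\|_p$, which can be made arbitrarily small. Hence the $\limsup$ vanishes almost everywhere.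
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:rect}]
We split each frequency $k_j$ into its lowest $m_j$ digits and the rest; the rectangle becomes a cube in the second part. Let $\mathcal R=\prod_j\{0,\dots,2^{m_j}-1\}$, $|m|=\sum_jm_j$, and $Tx=(2^{m_j}x_j\bmod1)_j$. Write $k_j=2^{m_j}k'_j+l_j$ with $l\in\mathcal R$, $k'\in\mathbb N^d$. Since $r_{a+m_j}(x_j)=r_a(2^{m_j}x_j)$, we have $w_k(x)=w_l(x)w_{k'}(Tx)$. The map $T$ sends each of the $2^{|m|}$ dyadic boxes with sides $2^{-m_1},\dots,2^{-m_d}$ affinely onto $[0,1)^d$, so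
\begin{equation}\label{eq:fiber}
\int H(x)\,dx=\int2^{-|m|}\sum_{Tx=u}H(x)\,du\qquad(H\in L_1),
\end{equation}
and $T$ preserves measure. Put $f_l(u)=2^{-|m|}\sum_{Tx=u}w_l(x)f(x)$. By Jensen's inequality and \eqref{eq:fiber} with $H=|f|^p$, $\|f_l\|_p\le\|f\|_p$; by \eqref{eq:fiber} with $H=fw_k$, $\hat f_l(k')=\hat f(k)$. The $w_l$, $l\in\mathcal R$, are orthonormal and constant on the boxes, and $T^{-1}u$ has one point in each box. So they form an orthonormal basis of the functions on $T^{-1}u$ with normalized counting measure, and $f(x)=\sum_{l\in\mathcal R}w_l(x)f_l(Tx)$. Finally $2^{m_j}k'_j+l_j<2^{m_j}n$ if and only if $k'_j<n$. Therefore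
\[
s_{2^{m_1}n,\dots,2^{m_d}n}f(x)=\sum_{l\in\mathcal R}w_l(x)\,(s_nf_l)(Tx)\longrightarrow\sum_{l\in\mathcal R}w_l(x)f_l(Tx)=f(x)
\]
for almost every $x$, by Theorem~\ref{thm:main} applied to each $f_l$ and because preimages of null sets under $T$ are null.
\end{proof}

\begin{thebibliography}{1}
\bibitem{LP} \emph{Lebesgue Points of Multi-Dimensional Functions}, \texttt{http://www.doiserbia.nb.rs/img/doi/0353-3670/2008/0353-36700803255W.pdf}
\end{thebibliography}
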